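# A subspace of $\ell_1$ with the ball intersection property that is uncomplemented in its bidual

## Balls that meet, projections that do not exist

**Theorem 1.** There is an infinite-dimensional closed subspace $X\subset\ell_1$ such that

1. $X$ has $(IP_{f,\infty})$: every family of closed balls in $X$ with the finite intersection property has nonempty intersection;
2. there is a separable $W$ with $X\subset W\subset X^{**}$ such that $X$ is the range of no bounded linear projection of $W$. In particular, no bounded linear projection of $X^{**}$ onto $X$ exists, of any norm. Hence $X$ is not isomorphic to a complemented subspace of a dual space.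

Scalars are real throughout, $B_Z$ is the closed unit ball of $Z$, $B(x,r)$ is the closed ball with center $x$ and radius $r$, and a Banach space $X$ is regarded as a subspace of $X^{**}$ in the canonical way.

Here is what the theorem answers. A family of closed balls has the finite intersection property if every finite subfamily has a common point, so $(IP_{f,\infty})$ is a compactness property tested on balls only. In a dual space $E^*$ it holds because closed balls are weak\*-compact. More generally, it holds whenever there is a norm-one projection $P$ of $X^{**}$ onto $X$: given balls in $X$ with the finite intersection property, one finds a common point $z$ of the corresponding balls of $X^{**}$ by weak\*-compactness, and $Pz$ is a common point in $X$. The question is the converse: for a nonzero Banach space $X$ with $(IP_{f,\infty})$, must there be a norm-one projection of $X^{**}$ onto $X$? The paper "The ball topology and its applications" remarks that this is not known in general. Theorem 1 says that the answer is no, and that even a bounded projection may fail to exist.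

Two facts show where not to look for a counterexample. Let $b_X$ be the ball topology, the coarsest topology on $X$ in which every norm-closed ball is closed. If $(B_X,b_X)$ is Hausdorff, then $(IP_{f,\infty})$, being isometrically a dual space, and the existence of a norm-one projection of $X^{**}$ onto $X$ are equivalent. The same equivalences hold when $X$ is a closed subspace of $E^{**}$ containing $E$, for a Banach space $E$ not containing $\ell_1$. Taking $E=X$ in the second fact, we see that a counterexample must contain $\ell_1$. We will find one inside $\ell_1$.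

## Small cases, and a reformulation in the bidual

A finite-dimensional space has $(IP_{f,\infty})$ because its closed balls are compact. The space $c_0$ does not have it. Let $e_n$ be the unit vectors of $c_0$ and consider the balls $B(2e_n,1)$. A point $x$ lies in $B(2e_n,1)$ exactly when $1\le x_n\le 3$ and $|x_m|\le 1$ for $m\ne n$. The first $N$ balls contain $e_1+\dots+e_N$, provided we check the coordinates: they are $1$ up to $N$ and $0$ after, which is allowed. A point in all the balls would have $x_n\ge1$ for every $n$, and no element of $c_0$ does.

It is convenient to express $(IP_{f,\infty})$ through points of $X^{**}$.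

**Lemma 3.** A Banach space $X$ has $(IP_{f,\infty})$ if and only if for every $z\in X^{**}$ there is $x_0\in X$ with
$$\|x_0-y\|\le\|z-y\|\qquad\text{for all }y\in X. \tag{1}$$

*Proof.* Suppose the condition holds, and let $B(x_i,r_i)$, $i\in I$, be balls of $X$ with the finite intersection property. The balls of $X^{**}$ with the same centers and radii are weak\*-compact, and finitely many of them have a common point, already in $X$. So there is $z\in X^{**}$ with $\|z-x_i\|\le r_i$ for all $i$. With $x_0$ from (1), $\|x_0-x_i\|\le\|z-x_i\|\le r_i$ for all $i$.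

Conversely, let $X$ have $(IP_{f,\infty})$ and let $z\in X^{**}$. If $z\in X$, take $x_0=z$. If $z\notin X$, consider all balls $B(y,r)$ of $X$ with $y\in X$ and $r>\|z-y\|$. Given finitely many of them, $B(y_i,r_i)$, choose $\varepsilon>0$ with $(1+\varepsilon)\|z-y_i\|\le r_i$ for each $i$. The principle of local reflexivity gives a linear map $J$ from the span of $z,y_1,\dots,y_n$ into $X$ with $\|J\|\le1+\varepsilon$ and $Jy_i=y_i$. Then $\|Jz-y_i\|=\|J(z-y_i)\|\le r_i$, so $Jz$ is a common point. By $(IP_{f,\infty})$ there is $x_0$ in all the balls, and letting $r$ decrease to $\|z-y\|$ gives (1). $\square$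

Only the first half is needed for the theorems. The second half tells us what $(IP_{f,\infty})$ really gives: for each single $z\in X^{**}\setminus X$, the map $x+tz\mapsto x+tx_0$ is a norm-one projection of $X+\mathbb Rz$ onto $X$ (for $X\ne\{0\}$). Indeed, for $t\neq0$ we have $\|x+tx_0\|=|t|\,\|x_0-(-x/t)\|\le|t|\,\|z-(-x/t)\|=\|x+tz\|$.

## Extending a projection one dimension at a time

This suggests a proof of a positive answer: project from $X+\mathbb Rz$, then add another vector, and continue by Zorn's lemma. Let us see where it stops. Suppose $X\subset Z\subset X^{**}$, let $P:Z\to X$ be a norm-one projection, and let $w\in X^{**}\setminus Z$. Setting $Pw=x_1$ keeps the norm at $1$ if and only if $\|Py+tx_1\|\le\|y+tw\|$ for all $y\in Z$ and $t\neq0$. Dividing by $|t|$, this says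
$$x_1\in\bigcap_{y\in Z}B\big(Py,\|w-y\|\big). \tag{2}$$
When $Z=X$ the centers are the points $y$ themselves, and the point $w$ of the bidual lies in all the balls. That is what let local reflexivity produce the finite intersection property. When $Z$ is larger than $X$, the centers have been moved from $y$ to $Py$, and $w$ has no reason to lie in the moved balls. All we know is $\|Py-Py'\|\le\|y-y'\|\le\|w-y\|+\|w-y'\|$, so any two of the balls meet. Pairwise meeting does not give triple meeting: in the Euclidean plane, three discs of radius $1$ centered at the vertices of an equilateral triangle of side $2$ touch pairwise but have no common point.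

For the space of Theorem 1 this obstacle does occur. Order the pairs $(Z,P)$ with $X\subset Z\subset W$ and $P:Z\to X$ a norm-one projection by extension. The pair $(X,\mathrm{id})$ is one, and the union of a chain is again one, so there is a maximal pair $(Z,P)$. By Theorem 1, $Z\ne W$. For $w\in W\setminus Z$ the intersection (2) is empty by maximality, so by $(IP_{f,\infty})$ itself some finite subfamily of those balls already has empty intersection.

So the point $x_0$ in (1) can exist for every $z$ without there being a linear choice of it. We look for a class of spaces where $x_0$ comes from a visibly nonlinear operation. It will be a nearest-point choice.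

## The bidual of $\ell_1(\Gamma)$ and the bidual of a subspace

**Definition.** A Banach space $L$ is L-embedded if $L^{**}=L\oplus_1S$ for some closed subspace $S$, that is, every $u\in L^{**}$ is uniquely $u=f+s$ with $f\in L$, $s\in S$, and $\|u\|=\|f\|+\|s\|$.

We write $\delta_\gamma$ for the unit vectors of $\ell_1(\Gamma)$, keeping $e_n$ for those of $c_0$.

**Lemma 4.** $\ell_1(\Gamma)^{**}=\ell_1(\Gamma)\oplus_1c_0(\Gamma)^\perp$, where $c_0(\Gamma)^\perp\subset\ell_\infty(\Gamma)^*$ is the annihilator of $c_0(\Gamma)$.

*Proof.* Let $u\in\ell_\infty(\Gamma)^*$ and $f(\gamma)=u(1_{\{\gamma\}})$. For finite $F\subset\Gamma$,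
$$\sum_{\gamma\in F}|f(\gamma)|=u\Big(\sum_{\gamma\in F}\operatorname{sgn}f(\gamma)\,1_{\{\gamma\}}\Big)\le\|u\|,$$
so $f\in\ell_1(\Gamma)$. The functional $s=u-f$ vanishes on each $1_{\{\gamma\}}$, hence on the finitely supported vectors, hence on $c_0(\Gamma)$. The decomposition is unique, since an element of $\ell_1(\Gamma)$ that annihilates $c_0(\Gamma)$ is $0$.

For the norm, let $\varepsilon>0$. Choose a finite $F$ with $\sum_{\gamma\notin F}|f(\gamma)|<\varepsilon$ and $b\in B_{\ell_\infty(\Gamma)}$ with $s(b)>\|s\|-\varepsilon$. Let $b'=\operatorname{sgn}f$ on $F$ and $b'=b$ off $F$. Since $b'-b$ is finitely supported, $s(b')=s(b)$. Also $f(b')\ge\sum_{F}|f|-\varepsilon\ge\|f\|-2\varepsilon$. As $\|b'\|\le1$, $\|f+s\|\ge\|f\|+\|s\|-3\varepsilon$. The opposite inequality is the triangle inequality. $\square$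

For instance, if $s\in\ell_\infty^*$ is the limit along a free ultrafilter on $\mathbb N$, then $s\in c_0^\perp$, $\|s\|=1$, and $\|\delta_1+s\|=2$, as one sees by evaluating at the constant sequence $1$.

**Lemma 5.** Let $X$ be a closed subspace of $L$.

(a) $X^{**}$ is identified with $X^{\perp\perp}\subset L^{**}$, isometrically, weak\*-homeomorphically, and compatibly with the canonical embeddings; and $L\cap X^{\perp\perp}=X$.

(b) If $q:L\to Y$ is a bounded operator onto a Banach space $Y$ with $\ker q=X$, then $\ker q^{**}=X^{\perp\perp}$.

*Proof.* (a) If $j:X\to L$ is the inclusion, $j^{**}$ is a weak\*-continuous isometric embedding with range $X^{\perp\perp}$ extending $j$; this is the textbook identification. If $f\in L\setminus X$, Hahn–Banach gives a functional in $X^\perp$ that is nonzero at $f$, so $f\notin X^{\perp\perp}$.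

(b) The kernel of $q^{**}$ is the annihilator of the range of $q^*$, so we need this range to be $X^\perp$. This is the closed range theorem. Directly: $q^*\psi$ vanishes on $X$; and if $\varphi\in X^\perp$, then $\varphi$ vanishes on $\ker q$, so $\varphi=\psi\circ q$ for a linear $\psi$ on $Y$, which is bounded by the open mapping theorem. $\square$

**Definition.** A closed subspace $X\subset L$ is proximinal if for each $f\in L$ there is $x_0\in X$ with $\|f-x_0\|=d(f,X)$.

Not every subspace of $\ell_1$ is proximinal. Let $\varphi(g)=\sum_n(1-\tfrac1n)g_n$, a functional of norm $1$ with $|\varphi(g)|<\|g\|$ for $g\ne0$. If $\varphi(f)=1$, then $d(f,\ker\varphi)=1/\|\varphi\|=1$, but a nearest point $x_0$ would give $g=f-x_0$ with $\varphi(g)=1=\|g\|$, which is impossible.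

On the other hand, kernels of the following operators are proximinal. Let $q:\ell_1(\Gamma)\to Y$ be linear with $q(B_{\ell_1(\Gamma)})=B_Y$. Then $\|q\|\le1$, and each $y\in Y$ has a lift of the same norm:
$$\text{there is } g\in\ell_1(\Gamma)\text{ with }q(g)=y,\quad\|g\|=\|y\|. \tag{3}$$
For $y=0$ take $g=0$. For $y\ne0$, write $y/\|y\|=q(h)$ with $\|h\|\le1$ and put $g=\|y\|h$; then $\|g\|\le\|y\|=\|q(g)\|\le\|g\|$. Now let $X=\ker q$ and $f\in\ell_1(\Gamma)$. For $x\in X$ we have $\|f-x\|\ge\|q(f-x)\|=\|q(f)\|$, so $d(f,X)\ge\|q(f)\|$. Lift $q(f)$ to $g$ by (3). Then $f-g\in X$ and $\|f-(f-g)\|=\|g\|=\|q(f)\|$. So $f-g$ is a nearest point and $d(f,X)=\|q(f)\|$.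

One more notion appears in the general theorem.

**Definition.** A Banach space $Y$ has the Radon–Nikodým property (RNP) if for every finite measure space $(\Omega,\Sigma,\mu)$, every countably additive $\nu:\Sigma\to Y$ of bounded variation that vanishes on $\mu$-null sets has the form $\nu(E)=\int_Eg\,d\mu$ with $g$ Bochner integrable.

We use two facts from Diestel–Uhl, *Vector Measures*, Ch. III. First, $Y$ has RNP if and only if, for every finite measure $\mu$, every bounded $T_0:L_1(\mu)\to Y$ is representable, i.e. $T_0h=\int hg\,d\mu$ for some $g\in L_\infty(\mu;Y)$. Second, $\ell_1(\Gamma)$ has RNP. An example without RNP is $c_0$: let $r_n$ be the Rademacher functions on $[0,1]$ and $T_0h=(\int_0^1hr_n\,dt)_n$, which maps $L_1[0,1]$ boundedly into $c_0$ (this is checked in the proof of Theorem 1). If $g$ represented $T_0$, its $n$-th coordinate would equal $r_n$ almost everywhere, for each $n$. So $g(t)=(r_n(t))_n$ for almost every $t$, and this sequence has entries $\pm1$ for almost every $t$ and is not in $c_0$.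

**Theorem 2.**

(A) Let $L$ be an L-embedded Banach space. Every proximinal closed subspace $X$ of $L$ has $(IP_{f,\infty})$. For an arbitrary closed subspace $X\subset L$: if balls $B(x_i,r_i)$, $i\in I$, of $X$ have the finite intersection property, then $\bigcap_iB(x_i,r_i+\varepsilon)\neq\emptyset$ for every $\varepsilon>0$.

(B) Let $Y$ be a Banach space, let $q:\ell_1(\Gamma)\to Y$ be linear with $q(B_{\ell_1(\Gamma)})=B_Y$, and let $X=\ker q$. (Such $q$ exists for every $Y$: take $\Gamma=B_Y$, $q(\delta_y)=y$.) Then:

- (i) $X$ has $(IP_{f,\infty})$;
- (ii) if $X$ is complemented in $X^{**}$, then $Y$ has RNP;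
- (iii) if $Y$ has RNP and is complemented in $Y^{**}$, then $X$ is complemented in $X^{**}$.

So for $Y$ complemented in $Y^{**}$: $X$ is complemented in $X^{**}$ if and only if $Y$ has RNP.

The existence claim in parentheses is immediate. The map $q(\delta_y)=y$ extends to an operator of norm at most $1$, so $q(B_{\ell_1(\Gamma)})\subset B_Y$, and every $y\in B_Y$ is $q(\delta_y)$.

## The singular part pays for the nearest point

Let $X\subset\ell_1(\Gamma)$ be closed. There is an obvious candidate for mapping $X^{**}$ back: send $z=f+s$ to $f$. This is linear of norm at most one and fixes $X$. It fails at exactly one point: $f$ need not lie in $X$.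

First take $Y=\mathbb R$, $\Gamma=\mathbb N$, $q(f)=\sum_nf_n$, so that $X$ consists of the sequences in $\ell_1$ with sum zero. A vector $z=f+s$ lies in $X^{**}=\ker q^{**}$ when $\sum_nf_n+s(1)=0$. So the sum of $f$ need not vanish, but it is at most $\|s\|$ in absolute value. Moving $f$ into $X$ therefore costs no more than $\|s\|$: take $x_0=f-(\sum_nf_n)\delta_1=f+s(1)\delta_1$. This is a nearest point, and here it happens to depend linearly on $z$. As $\|x_0\|\le\|f\|+\|s\|=\|z\|$, we get a norm-one projection.

The inequality behind this example holds in general, and it is the whole proof of (A).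

**Step 1: bound the distance from $f$ to $X$.** Let $L^{**}=L\oplus_1S$, let $X\subset L$ be a closed subspace and $q:L\to L/X$ the quotient map. Let $z\in X^{**}=X^{\perp\perp}$, and write $z=f+s$ with $f\in L$, $s\in S$. By Lemma 5(b), $q^{**}z=0$, so $q(f)=-q^{**}(s)$. As $\|q^{**}\|\le1$,
$$d(f,X)=\|q(f)\|\le\|s\|. \tag{4}$$

**Step 2: verify (1) when $X$ is proximinal.** Choose $x_0\in X$ with $\|f-x_0\|=d(f,X)\le\|s\|$. For every $y\in X$,
$$\|x_0-y\|\le\|f-y\|+\|f-x_0\|\le\|f-y\|+\|s\|=\|(f-y)+s\|=\|z-y\|,$$
where the first equality is the $\oplus_1$ decomposition. By Lemma 3, $X$ has $(IP_{f,\infty})$.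

**Step 3: the statement for arbitrary closed $X$.** Let $B(x_i,r_i)$ have the finite intersection property and let $\varepsilon>0$. As in the proof of Lemma 3, there is $z\in X^{**}$ with $\|z-x_i\|\le r_i$ for all $i$. Write $z=f+s$ and use (4) to choose $x_0\in X$ with $\|f-x_0\|\le\|s\|+\varepsilon$. The chain of Step 2 gives $\|x_0-y\|\le\|z-y\|+\varepsilon$ for all $y\in X$, so $x_0\in\bigcap_iB(x_i,r_i+\varepsilon)$. This proves (A).

**Step 4: part (B)(i).** By Lemma 4, $\ell_1(\Gamma)$ is L-embedded, and by the computation after (3), $X=\ker q$ is proximinal. So $X$ has $(IP_{f,\infty})$ by (A). $\blacksquare$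

The point $x_0$ is $f-g$, where $g$ is a norm-preserving lift of $q(f)$. A linear projection would instead require correcting $f$ linearly. We now look for a $Y$ for which this cannot be done.

## An exact quotient map of $\ell_1$ onto $c_0$

Let $D$ be the set of nonzero finitely supported sequences with values in $\{-1,0,1\}$. It is countable, so $L=\ell_1(D)$ is isometric to $\ell_1$. Define $q:L\to c_0$ by $q(\delta_d)=d$. Clearly $\|q\|\le1$, so $q(B_L)\subset B_{c_0}$.

**Step 5: $q(B_L)=B_{c_0}$.** We lift each $x\ne0$ in $c_0$ to a vector of the same norm, by slicing $x$ horizontally. Let $t_1>t_2>\cdots$ be the distinct nonzero values of $|x_i|$. For each $t>0$ only finitely many $|x_i|$ are at least $t$, so either there are finitely many values, say $N$, in which case put $t_{N+1}=0$ and let $k$ run through $1,\dots,N$, or they decrease to $0$. The sets $A_k=\{i:|x_i|\ge t_k\}$ are finite and nonempty. Let $d_k\in D$ equal $\operatorname{sgn}x_i$ for $i\in A_k$ and $0$ elsewhere. By telescoping, $\sum_k(t_k-t_{k+1})=t_1=\|x\|$, so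
$$g=\sum_k(t_k-t_{k+1})\,\delta_{d_k}$$
converges in $\ell_1(D)$. The $d_k$ are distinct since the $A_k$ strictly increase, so $\|g\|=\|x\|$. To see $q(g)=\sum_k(t_k-t_{k+1})d_k=x$, look at a coordinate $i$. If $x_i=0$, every term is $0$ there. If $|x_i|=t_m$, then $i\in A_k$ exactly for $k\ge m$, and the coordinate is $\operatorname{sgn}(x_i)\sum_{k\ge m}(t_k-t_{k+1})=\operatorname{sgn}(x_i)\,t_m=x_i$.

For example, $x=(3,-1,1,0,\dots)$ has $t_1=3$, $t_2=1$, and is lifted to $2\,\delta_{(1,0,0,\dots)}+\delta_{(1,-1,1,0,\dots)}$.

From now on in this setting, $X=\ker q$. It is infinite-dimensional: it contains $\delta_d+\delta_{-d}$ for each $d\in D$, and choosing one $d$ from each pair $\pm d$ gives infinitely many disjointly supported vectors. (The vectors $\tfrac12(\delta_d+\delta_{-d})$ so chosen span an isometric copy of $\ell_1$, in agreement with the requirement found at the start.) By Theorem 2(B)(i), $X$ has $(IP_{f,\infty})$, which is part 1 of Theorem 1.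

Let us look at one element of $X^{**}\setminus X$. Let $d^{(n)}=e_1+e_n$ for $n\ge2$, and let $s$ be the weak\*-limit of $\delta_{d^{(n)}}$ in $L^{**}$ along a free ultrafilter. Since the $d^{(n)}$ are distinct, $s$ vanishes on finitely supported functions on $D$, so $s\in c_0(D)^\perp$, and $\|s\|=s(1)=1$. By weak\*-continuity, $q^{**}s$ is the weak\*-limit in $c_0^{**}=\ell_\infty$ of $e_1+e_n$, which is $e_1$. So $z=\delta_{e_1}-s$ is in $\ker q^{**}=X^{**}$. Its part in $L$ is $f=\delta_{e_1}$, which is not in $X$ as $q(f)=e_1$. Here $d(f,X)=1=\|s\|$, with equality in (4). Nearest points correspond to the norm-one lifts $g$ of $e_1$: $g=\delta_{e_1}$ gives $x_0=0$, and $g=\tfrac12(\delta_{e_1+e_2}+\delta_{e_1-e_2})$ gives another.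

## Lifting operators from $L_1(\mu)$ to the bidual, and back down

To show that $X$ is not complemented in $X^{**}$ we ask what a projection would be good for. It will let us lift operators through $q$. Let $T_0:L_1(\mu)\to Y$ be bounded. On a span of finitely many normalized indicators of disjoint sets, which is a finite-dimensional $\ell_1$, a lift through $q$ exists with no loss of norm: lift the basis vectors by (3). One would like to pass to the limit over finer and finer partitions.

If the limit is taken in the topology $\sigma(\ell_1(D),c_0(D))$, whose unit ball is compact, the relation with $q$ is lost, since $q$ is not continuous for it. In the example above $\delta_{e_1+e_n}\to0$ in that topology, while $q(\delta_{e_1+e_n})=e_1+e_n$ tends to $e_1$ coordinatewise. If the limit is taken weak\* in $L^{**}$, the relation with $q$ survives as a relation with $q^{**}$, but the lift takes values in $L^{**}$ instead of $L$. A projection onto $X$ repairs this.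

**Lemma 6.** Let $q:L=\ell_1(\Gamma)\to Y$ be linear with $q(B_L)=B_Y$, let $X=\ker q$, let $\mu$ be a finite measure, and let $T_0:L_1(\mu)\to Y$ be a bounded operator.

(a) There is a bounded operator $T:L_1(\mu)\to L^{**}$ with $q^{**}T=T_0$.

(b) Let $V$ be the closed linear span of $L\cup T(L_1(\mu))$ in $L^{**}$ and let $W=V\cap X^{\perp\perp}$, so that $X\subset W\subset X^{**}$. If there is a bounded linear projection $P$ of $W$ onto $X$, then there is a bounded operator $\tilde T:L_1(\mu)\to L$ with $q\tilde T=T_0$.

*Proof.* **Step 6: lift on finite partitions.** For a finite measurable partition $\pi$ let $E_\pi\subset L_1(\mu)$ be the span of $h_A=1_A/\mu(A)$, $A\in\pi$, $\mu(A)>0$. Then $\|\sum_Aa_Ah_A\|=\sum_A|a_A|$. By (3) choose $g_A\in L$ with $q(g_A)=T_0h_A$ and $\|g_A\|=\|T_0h_A\|$, and let $T_\pi:E_\pi\to L$ be linear with $T_\pi h_A=g_A$. Then $qT_\pi=T_0|_{E_\pi}$, and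
$$\Big\|T_\pi\sum_Aa_Ah_A\Big\|\le\sum_A|a_A|\,\|T_0h_A\|\le\|T_0\|\,\Big\|\sum_Aa_Ah_A\Big\|.$$
The choices for different $\pi$ need not be compatible, and this does no harm.

**Step 7: pass to the limit in $L^{**}$.** If $\pi'$ refines $\pi$, then $E_\pi\subset E_{\pi'}$, because each $1_A$ is a sum of indicators of members of $\pi'$ and null sets contribute $0$. The sets $\{\pi':\pi'\text{ refines }\pi\}$ have the finite intersection property, because finitely many partitions have a common refinement. So some ultrafilter $\mathcal U$ on the set of finite measurable partitions contains all of them. Let $h$ be a simple function. Then $h\in E_\pi$ for some $\pi$, so $T_{\pi'}h$ is defined for $\mathcal U$-almost all $\pi'$ and lies in the weak\*-compact ball of $L^{**}$ of radius $\|T_0\|\|h\|$. Put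
$$Th=w^*\text{-}\lim_{\mathcal U}T_{\pi}h .$$
For two simple functions, all the relevant $T_\pi$ are defined and linear for $\mathcal U$-almost all $\pi$, so $T$ is linear, with $\|Th\|\le\|T_0\|\|h\|$. Since $q^{**}$ is weak\*-continuous and $q^{**}T_\pi h=qT_\pi h=T_0h$ for $\mathcal U$-almost all $\pi$, we have $q^{**}Th=T_0h$. Simple functions are dense in $L_1(\mu)$, so $T$ extends to a bounded operator with $q^{**}T=T_0$. This proves (a).

**Step 8: a projection of $W$ onto $X$ brings $V$ down to $L$.** The operator $q^{**}$ maps $L$ into $Y$ and $T(L_1(\mu))$ into $Y$. As $Y$ is norm closed in $Y^{**}$, $q^{**}(V)\subset Y$. For $u\in V$ choose $g\in L$ with $q(g)=q^{**}u$. Then $u-g\in V\cap\ker q^{**}=V\cap X^{\perp\perp}=W$ by Lemma 5(b), so we may put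
$$Ru=g+P(u-g)\in L. \tag{5}$$
This does not depend on $g$: if also $q(g')=q^{**}u$, then $g-g'\in X$ is fixed by $P$, so $g'+P(u-g')=g'+P(u-g)+(g-g')=g+P(u-g)$. Consequently $R$ is linear, since for $a_1u_1+a_2u_2$ we may use the lift $a_1g_1+a_2g_2$. By (3) we may choose $\|g\|=\|q^{**}u\|\le\|u\|$, and then $\|Ru\|\le\|g\|+\|P\|(\|u\|+\|g\|)\le(1+2\|P\|)\|u\|$. Finally $P$ takes values in $X=\ker q$, so $q(Ru)=q(g)=q^{**}u$.

Put $\tilde T=RT:L_1(\mu)\to L$. Then $q\tilde T=q^{**}T=T_0$. $\square$

## Rademacher functions do not lift: completing Theorem 1

We return to $q:\ell_1(D)\to c_0$ and $X=\ker q$. It remains to choose an operator into $c_0$ that cannot be lifted to $\ell_1(D)$.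

**Step 9: the operator.** Let $(r_n)$ be the Rademacher functions on $[0,1]$ and
$$T_0:L_1[0,1]\to c_0,\qquad T_0h=\Big(\int_0^1h\,r_n\,dt\Big)_n .$$
The coordinates are at most $\|h\|_1$ in absolute value, since $\|r_n\|_\infty=1$. They tend to $0$ for $h\in L_2[0,1]$ by Bessel's inequality. Since $L_2$ is dense in $L_1$ and $c_0$ is closed in $\ell_\infty$, the values of $T_0$ lie in $c_0$ for all $h\in L_1$. Orthonormality gives $T_0r_n=e_n$.

**Step 10: the separable space $W$.** Take $T,V,W$ from Lemma 6 for this $T_0$. Since $L=\ell_1(D)$ and $L_1[0,1]$ are separable, so is $V$, and so is its subset $W$.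

**Step 11: there is no projection of $W$ onto $X$.** Suppose there is a bounded one. By Lemma 6(b) there is a bounded $\tilde T:L_1[0,1]\to\ell_1(D)$ with $q\tilde T=T_0$. For $\varphi\in L_\infty[0,1]\subset L_2[0,1]$, Bessel's inequality gives $\int\varphi r_n\,dt\to0$, so $r_n\to0$ weakly in $L_1[0,1]$. Bounded operators preserve weak convergence, so $\tilde Tr_n\to0$ weakly in $\ell_1(D)\cong\ell_1$. By the Schur property of $\ell_1$ (weakly convergent sequences converge in norm), $\|\tilde Tr_n\|\to0$. But
$$\|\tilde Tr_n\|\ge\|q\tilde Tr_n\|=\|T_0r_n\|=\|e_n\|=1,$$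
a contradiction.

**Step 12: consequences for $X^{**}$ and for dual spaces.** A bounded projection of $X^{**}$ onto $X$ would restrict to a bounded projection of $W$ onto $X$, so none exists. Suppose $X$ were isomorphic to a complemented subspace of a dual space, so that there are bounded operators $i:X\to E^*$ and $p:E^*\to X$ with $pi=\mathrm{id}_X$. Let $\rho:E^{***}\to E^*$ be the canonical projection, restriction of functionals from $E^{**}$ to $E$. Then $p\rho i^{**}:X^{**}\to X$ is bounded, and for $x\in X$ we have $i^{**}x=ix\in E^*$, so $p\rho i^{**}x=pix=x$. This would be a bounded projection of $X^{**}$ onto $X$, a contradiction. Together with part 1, already shown, this proves Theorem 1. $\blacksquare$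

The space $X$ thus has $(IP_{f,\infty})$ and no norm-one projection of $X^{**}$ onto $X$, so the answer to the question is negative. Two things follow at once. By Lemma 3, each $X+\mathbb Rz$ with $z\in X^{**}\setminus X$ has a norm-one projection onto $X$, although the separable space $W$ has no bounded one. And by the first of the two facts recalled at the start, the ball topology on $B_X$ is not Hausdorff.

## The Radon–Nikodým property of the quotient

We now prove Theorem 2(B)(ii) and (iii), which identify what went wrong for $Y=c_0$. Write $L=\ell_1(\Gamma)$ and $S=c_0(\Gamma)^\perp$.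

**Step 13: proof of (ii).** Let $X$ be complemented in $X^{**}$, let $\mu$ be a finite measure and $T_0:L_1(\mu)\to Y$ bounded. We must represent $T_0$. The projection of $X^{**}$ onto $X$ restricts to the space $W$ of Lemma 6, so $T_0=q\tilde T$ with $\tilde T:L_1(\mu)\to\ell_1(\Gamma)$ bounded. As $\ell_1(\Gamma)$ has RNP, there is $G\in L_\infty(\mu;\ell_1(\Gamma))$ with $\tilde Th=\int hG\,d\mu$. Bounded operators commute with the Bochner integral, so $T_0h=\int h\,(q\circ G)\,d\mu$, and $q\circ G\in L_\infty(\mu;Y)$. Thus every $T_0$ is representable, and $Y$ has RNP.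

For (iii) we must correct $f$ linearly, given $z=f+s$. In the example with $Y=\mathbb R$ the correction was $s(1)\delta_1$, a linear lift of $q^{**}s$ defined on $S$. For general $Y$ we need a linear lift of an operator defined on all of $S$, so we describe $S$ by $L_1$ spaces.

**Lemma 7.** $S=c_0(\Gamma)^\perp$ is isometric to an $\ell_1$-sum $\big(\bigoplus_jL_1(\nu_j)\big)_1$ with finite measures $\nu_j$.

*Proof.* Identify $\ell_\infty(\Gamma)$ with $C(\beta\Gamma)$, $\Gamma$ discrete, and, by the Riesz theorem, its dual with the space of regular Borel measures on $\beta\Gamma$ under the total variation norm. Let $K=\beta\Gamma\setminus\Gamma$, which is compact because the points of $\Gamma$ are open in $\beta\Gamma$.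

A function $F\in C(\beta\Gamma)$ comes from $c_0(\Gamma)$ if and only if it vanishes on $K$. Indeed, if $F|_\Gamma\in c_0(\Gamma)$ and $\varepsilon>0$, a point of $K$ is in the closure of $\Gamma$ with the finite set $\{|F|\ge\varepsilon\}\cap\Gamma$ removed, so $|F|\le\varepsilon$ there. Conversely, if $F=0$ on $K$, then $\{|F|\ge\varepsilon\}$ is a compact subset of the discrete open set $\Gamma$, hence finite.

It follows that $S$ is the space $M(K)$ of regular Borel measures on $K$. A measure carried by $K$ annihilates functions vanishing on $K$. Conversely, a measure $m$ that annihilates $c_0(\Gamma)$ has $m(\{\gamma\})=0$ for all $\gamma$, so $|m|$ vanishes on the compact subsets of $\Gamma$, which are finite, and by inner regularity $|m|(\Gamma)=0$.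

By Zorn's lemma let $(\nu_j)$ be a maximal family of pairwise mutually singular regular Borel probability measures on $K$. For $m\in M(K)$ let $m_j$ be the absolutely continuous part of $m$ with respect to $\nu_j$. By the Radon–Nikodým theorem $m_j=h_j\nu_j$ with $h_j\in L_1(\nu_j)$ and $\|m_j\|=\|h_j\|_1$. For finitely many indices $j$, choose disjoint Borel sets $C_j$ such that $\nu_j$ is carried by $C_j$; then $m_j$ is carried by $C_j$ too, and removing from $C_j$ a $\nu_j$-null set that carries the part of $m$ singular to $\nu_j$, we may assume that $m_j$ is the restriction of $m$ to $C_j$. Hence $\sum_j\|m_j\|\le\|m\|$ over any finite set of indices, and so over all. The series $\sum_jm_j$ converges absolutely, with only countably many nonzero terms. For each index $k$,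
$$m-\sum_jm_j=(m-m_k)-\sum_{j\ne k}m_j$$
is singular to $\nu_k$: $m-m_k$ is, each $m_j$ with $j\ne k$ is because $\nu_j$ is, and the measures singular to $\nu_k$ form a norm-closed subspace. If $m-\sum_jm_j$ were nonzero, its normalized variation could be added to the family, contradicting maximality. So $m=\sum_jm_j$ and $\|m\|=\sum_j\|m_j\|$.

Thus $m\mapsto(h_j)_j$ is an isometry into the $\ell_1$-sum; it is linear because Lebesgue decomposition is. It is onto: given $(h_j)$ with $\sum_j\|h_j\|_1<\infty$, the measure $m=\sum_jh_j\nu_j$ is regular, and its absolutely continuous part with respect to $\nu_k$ is $h_k\nu_k$, since the other terms sum to a measure singular to $\nu_k$. $\square$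

Let now $Y$ have RNP and let $Q:Y^{**}\to Y$ be a bounded projection onto $Y$. Put $A=Qq^{**}|_S:S\to Y$ and $c=\|A\|$.

**Step 14: lift $A$ to an operator $U:S\to L$ with $qU=A$.** If $c=0$ take $U=0$, so let $c>0$. Use Lemma 7 to write $S=\big(\bigoplus_jL_1(\nu_j)\big)_1$, and fix $j$. By RNP, $A|_{L_1(\nu_j)}$ is represented by some $g_j\in L_\infty(\nu_j;Y)$.

We first check that $\|g_j\|_\infty\le c$. After changing $g_j$ on a null set its values lie in a separable closed subspace of $Y$, and there are countably many functionals $y_k^*$ of norm one whose supremum gives the norm on that subspace. For each $k$ and each measurable $E$, $\big|\int_Ey_k^*g_j\,d\nu_j\big|=|y_k^*(A1_E)|\le c\,\nu_j(E)$, so $|y_k^*g_j|\le c$ almost everywhere. Taking the supremum over $k$, $\|g_j\|\le c$ almost everywhere.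

Next we approximate by countably valued functions. For $n\ge0$, cover the separable range of $g_j$ by countably many balls of radius $c2^{-n}$, make their preimages disjoint, and let $\varphi_n$ take on each of them the center of the ball. Then $\varphi_n$ is countably valued and measurable, and $\|g_j-\varphi_n\|_\infty\le c2^{-n}$. Put $\psi_0=\varphi_0$ and $\psi_n=\varphi_n-\varphi_{n-1}$ for $n\ge1$. These are countably valued, and
$$\|\psi_0\|_\infty\le2c,\qquad\|\psi_n\|_\infty\le c2^{-n}+c2^{-(n-1)}=3c2^{-n}\quad(n\ge1),\qquad g_j=\sum_{n\ge0}\psi_n\ \text{ in }L_\infty(\nu_j;Y).$$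

Now we lift value by value. By (3), lift each of the countably many values of $\psi_n$ to an element of $L$ of the same norm. This gives countably valued measurable $\Psi_n$ with $q\Psi_n=\psi_n$ and $\|\Psi_n\|_\infty=\|\psi_n\|_\infty$. As $\sum_n\|\Psi_n\|_\infty\le2c+3c=5c$, the sum $G_j=\sum_n\Psi_n$ exists in $L_\infty(\nu_j;L)$, with $\|G_j\|_\infty\le5c$ and $qG_j=g_j$ almost everywhere.

Define $Uh=\int hG_j\,d\nu_j$ for $h\in L_1(\nu_j)$. Then $\|Uh\|\le5c\|h\|$ and $qUh=\int hg_j\,d\nu_j=Ah$. Doing this for each $j$ and putting $U\big((h_j)_j\big)=\sum_jUh_j$, which converges absolutely, we get $U:S\to L$ with $\|U\|\le5c$ and, by continuity of $q$ and $A$, $qU=A$.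

**Step 15: the projection.** Define $P:X^{**}\to L$ by
$$P(f+s)=f+Us\qquad\text{for }z=f+s\in X^{**}\subset L\oplus_1S .$$
It is linear and bounded. We check that it takes values in $X$. Since $q^{**}z=0$, we have $q^{**}s=-q(f)\in Y$. As $Q$ fixes $Y$, $qUs=As=Qq^{**}s=q^{**}s=-q(f)$. Hence $q(Pz)=q(f)+qUs=0$, so $Pz\in X$. If $z\in X$, then $z\in L$, so $s=0$ and $Pz=z$. Thus $P$ is a bounded projection of $X^{**}$ onto $X$, which proves (iii). With (ii), for $Y$ complemented in $Y^{**}$, the space $X$ is complemented in $X^{**}$ if and only if $Y$ has RNP. $\blacksquare$
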